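# The Gauss map of a smooth complete intersection is purely inseparable

## How much of a point its tangent space remembers

**Theorem 1.** Let $X\subset\mathbb P^N$ be a smooth complete intersection of dimension $n\ge 1$ and degree $d\ge 2$ over an algebraically closed field $k$ of characteristic $p>0$. Then the Gauss map $\gamma:X\to X'$ is finite and purely inseparable.

Let us unpack the words. The Gauss map sends $x\in X$ to the embedded tangent space $\mathbb T_xX$, an $n$-plane in $\mathbb P^N$, viewed as a point of the Grassmannian of $n$-planes in $\mathbb P^N$. Its image is $X'$, and we regard $\gamma$ as a surjective morphism $X\to X'$. A *complete intersection* of dimension $n$ is a subvariety whose homogeneous ideal is generated by $N-n$ forms. *Purely inseparable* means that the extension of function fields $k(X)/k(X')$ is purely inseparable: every element of $k(X)$ has some $p$-power in $k(X')$.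

Recall that for a finite surjective morphism of varieties over an algebraically closed field, the fibres over a dense open set have exactly $s$ points, where $s$ is the separable degree of the function field extension. So "purely inseparable" is the same as "generically injective": a general tangent space touches $X$ at one point only. Theorem 1 therefore settles, affirmatively and for $p>0$, the conjecture stated in "On the inseparability of the Gauss map": if $X$ is a smooth complete intersection of degree at least $2$, then $\gamma$ is purely inseparable. In characteristic $0$ the conjecture is contained in the well-known fact that $\gamma$ is birational onto its image. When $X$ is a curve, the statement follows from Kaji's inseparability theorem; the proof below does not use this. From now on $p>0$.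

Three examples show what the theorem allows.

*Large inseparability.* Let $q$ be a power of $p$ and $F=X_0^{q+1}+\dots+X_N^{q+1}$ with $N\geq 2$. The partial derivatives are $X_i^q$, which have no common zero, so $X=\{F=0\}$ is smooth. The tangent hyperplane at $x$ has coefficients $(x_0^q:\dots:x_N^q)$. So $\gamma$ is injective, and $k(X')=k(X)^q$, an extension of degree $q^n$.

*A conic in characteristic $2$.* Let $F=X_0X_1+X_2^2$ and $p=2$. The gradient is $(X_1,X_0,0)$, which vanishes only at $(0:0:1)$, where $F=1$; so $X$ is smooth. Parametrize $X$ by $s\mapsto(1:s^2:s)$. Then $\gamma$ is $s\mapsto(s^2:1:0)$: all tangent lines pass through $(0:0:1)$, and $k(s)/k(s^2)$ is purely inseparable of degree $2$.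

*Generic injectivity is not injectivity.* Let $p=2$ and
$$F=X_0^2X_1^2+X_2(X_0^3+X_1^3)+X_2^4 .$$
The partial derivatives are $X_0^2X_2,\ X_1^2X_2,\ X_0^3+X_1^3$. At a common zero with $X_2\neq0$ we get $X_0=X_1=0$ and $F=X_2^4\ne0$. At a common zero with $X_2=0$ we get $X_0^3=X_1^3\neq0$ and $F=X_0^2X_1^2\neq0$. So this quartic is smooth. Both $(1:0:0)$ and $(0:1:0)$ lie on it, and the gradient at both is $(0,0,1)$: the line $X_2=0$ is tangent twice. The theorem says that such coincidences do not happen at a general point.

Two additions will be proved after Theorem 1: a degree formula (Corollary 12) and a vanishing theorem (Theorem 13). At the end we show that neither "smooth" nor "complete intersection" can be dropped.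

## The Jacobian matrix and the number $e$

If one of the equations of $X$ is linear, $X$ lies in a hyperplane, and so do all its tangent spaces. Replacing $\mathbb P^N$ by that hyperplane does not change which points have equal tangent spaces. So we assume that $X$ is defined by $c=N-n$ forms $F_1,\dots,F_c$ generating its ideal, with $d_j=\deg F_j\ge2$; since $d\ge2$ we have $c\geq1$. Put
$$e_j=d_j-1\ge1,\qquad e=\sum_{j=1}^c e_j .$$

Let $V=k^{N+1}$, $S=k[X_0,\dots,X_N]$, $R=S/(F_1,\dots,F_c)$ and $\mathfrak m=R_{>0}$. We use the following textbook facts. The ring $R$ is a graded Cohen–Macaulay domain of dimension $n+1\ge2$. Recall that the *grade* of an ideal $I$ is the length of a longest regular sequence in $I$, and that over the Cohen–Macaulay ring $R$ an $\mathfrak m$-primary homogeneous ideal has grade $\dim R=n+1$. If $n+1$ homogeneous elements of positive degree generate an $\mathfrak m$-primary ideal, they form a regular sequence. Note also that $R_1=S_1$, since all $d_j\ge2$.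

Let $A=(\partial_iF_j)$, a $c\times(N+1)$ matrix whose $j$-th row consists of forms of degree $e_j$. By smoothness $A(x)$ has rank $c$ at every $x\in X$. The affine tangent space (the linear subspace of $V$ lying over $\mathbb T_xX$) is
$$\hat T_x=\ker A(x)\subset V,$$
of dimension $n+1$. It contains $x$, because $\sum_iX_i\partial_iF_j=d_jF_j$ by Euler.

Let $T=\ker\big(A:V\otimes\mathcal O_X\to\bigoplus_j\mathcal O_X(e_j)\big)$. The map is surjective, so $T$ is a bundle of rank $n+1$ with $\det T=\mathcal O_X(-e)$. It is the pullback under $\gamma$ of the universal subbundle, whose inverse determinant is the Plücker bundle $\mathcal O(1)$. Hence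
$$\gamma^*\mathcal O(1)=\mathcal O_X(e).\tag{1}$$
Since $e\ge1$, this is ample, so $\gamma$ contracts no curve and is finite. That is the first half of Theorem 1.

## Quadrics and plane cubics by hand

What does it mean that $\hat T_x=\hat T_y$ for two points $x\neq y$ of $X$? Since $y\in\hat T_y=\hat T_x$, the line through $x$ and $y$ is tangent to $X$ at both points. In the lowest degrees this alone gives a contradiction.

**Proposition 2.** If all $d_j=2$, then $\gamma$ is injective.

*Proof.* Let $x\ne y$ be points of $X$ with $\hat T_x=\hat T_y$. Let $B_j(a,b)=F_j(a+b)-F_j(a)-F_j(b)$ be the polar form. From $F_j(a+tb)=F_j(a)+tB_j(a,b)+t^2F_j(b)$ we read off $\sum_i\partial_iF_j(a)b_i=B_j(a,b)$, in every characteristic. So the rows of $A(x)$ are $B_j(x,\cdot)$, and $A(x)$ is linear in $x$.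

The matrices $A(x)$ and $A(y)$ have rank $c$ and the same kernel, hence the same row space; so $A(y)=CA(x)$ with $C\in GL_c(k)$. Since $y\in\hat T_x$ we have $B_j(x,y)=0$, and
$$F_j(sx+ty)=s^2F_j(x)+stB_j(x,y)+t^2F_j(y)=0 .$$
So the line $xy$ lies in $X$. On it, $A(sx+ty)=sA(x)+tA(y)=(sI+tC)A(x)$. Take $t=1$ and $-s$ an eigenvalue of $C$. Then $sx+y$ is a point of $X$ at which $A$ has rank less than $c$, contradicting smoothness. $\square$

**Proposition 3.** If $X$ is a smooth plane cubic, then $\gamma$ is injective.

*Proof.* If a line is tangent to $X$ at two distinct points, the restriction of $F$ to it has degree $3$ and two zeros of multiplicity at least $2$. So it vanishes, and the line lies in $X$, which is impossible because $X$ is irreducible of degree $3$. $\square$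

The argument stops at plane quartics: a quartic may have two double zeros on a line, and the third example above shows that this happens. From here on we must use that $x$ is general, that is, that the point $y$ moves with $x$.

Proposition 2 settles all cases with all $d_j=2$. This includes $e=1$ (one quadric) and, when $e=2$, the case of two quadrics. The remaining case with $e=2$ is one cubic.

## A second map with the same tangent spaces

**Step 1: turning failure of the theorem into a pair of maps.** The purpose is to replace a pointwise coincidence of tangent spaces by algebra with sections of one line bundle.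

**Lemma 4.** If $\gamma$ is not purely inseparable, there are an integral projective variety $Z$ and finite surjective morphisms $f,g:Z\to X$ with
$$\gamma f=\gamma g,\qquad L:=f^*\mathcal O_X(1)\cong g^*\mathcal O_X(1),\qquad f\neq g .$$

*Proof.* The separable degree $s$ of $\gamma$ is at least $2$. Let $W=(X\times_{X'}X)_{\rm red}$. Since $\gamma$ is finite, both projections $W\to X$ are finite. The fibre of $\mathrm{pr}_1$ over a general $x$ is $\gamma^{-1}(\gamma(x))$, with $s\ge2$ points, so it contains a point off the diagonal $\Delta_X$. As $\dim W=n$, the diagonal is one irreducible component of $W$, and the union of the other components has dense image under $\mathrm{pr}_1$. The images are closed and finitely many, so some irreducible component $Z_0\ne\Delta_X$ maps onto $X$ under $\mathrm{pr}_1$. It has dimension $n$. Its image under the finite map $\mathrm{pr}_2$ is closed of dimension $n$, hence all of $X$.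

On $Z_0$ we have $\gamma\,\mathrm{pr}_1=\gamma\,\mathrm{pr}_2$, so (1) gives $\mathrm{pr}_1^*\mathcal O_X(e)\cong\mathrm{pr}_2^*\mathcal O_X(e)$. Thus $M=\mathrm{pr}_2^*\mathcal O(1)\otimes\mathrm{pr}_1^*\mathcal O(-1)$ has a nowhere vanishing section $\phi$ of $M^e$. To make $M$ itself trivial, consider in the total space of $M$ the closed subscheme $\tilde Z=\{m: m^e=\phi\}$. Where $M$ is trivial it is given by $t^e=\text{unit}$, so $\tilde Z\to Z_0$ is finite and surjective. On $\tilde Z$ the pullback of $M$ has a tautological section, whose $e$-th power is the nowhere vanishing $\phi$; so this pullback is trivial. Let $Z$ be an irreducible component of $\tilde Z$ dominating $Z_0$, with reduced structure. It is finite over $Z_0$, hence projective. Let $f,g$ be the composites of $Z\to Z_0$ with $\mathrm{pr}_1,\mathrm{pr}_2$. All claims hold; if $f=g$, then $Z_0\subset\Delta_X$, so $Z_0=\Delta_X$, a contradiction. $\square$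

The algebra will live in the section ring of $L$. We set it up in slightly greater generality, because Theorem 13 needs it.

**Definition (the ring $D$).** Let $Z$ be an integral projective variety, $f:Z\to X$ a surjective morphism, $L=f^*\mathcal O_X(1)$, and
$$D=\bigoplus_{m\ge0}H^0(Z,L^m)=\bigoplus_{m\ge0}H^0\big(X,(f_*\mathcal O_Z)(m)\big).$$

This is a graded domain with $D_0=k$, and $R\subset D$ by pullback, because $f$ is surjective and $X$ is reduced. It is a finitely generated $R$-module. Indeed, for a coherent sheaf $\mathcal F$ on $X$ choose a surjection $\bigoplus\mathcal O_X(-a_i)\to\mathcal F$ with kernel $\mathcal K$. For $m\ge m_0$ we have $H^1(X,\mathcal K(m))=0$, so in degrees $\geq m_0$ the module $\bigoplus_m H^0(\mathcal F(m))$ is a quotient of a truncation of $\bigoplus_i\bigoplus_m H^0(\mathcal O_X(m-a_i))$. The latter is a finitely generated module, as $R=\bigoplus_mH^0(X,\mathcal O_X(m))$; the finitely many degrees in $[0,m_0)$ add finitely many generators.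

A toy case of the same construction, with $\mathbb P^1$ in the role of $X$: for $f:\mathbb P^1\to\mathbb P^1$, $(s:t)\mapsto(s^2:t^2)$, we have $L=\mathcal O(2)$, $R=k[s^2,t^2]$ and $D=k[s^2,st,t^2]$, a free $R$-module with basis $1,st$.

Write $x=(x_i)\in V\otimes D_1$ for the pulled-back coordinates $x_i=f^*X_i$. Under $R\subset D$ the matrix $A$ becomes $A(x)$. In the situation of Lemma 4, let $y\in V\otimes D_1$ be the coordinates of $g$, using an isomorphism $g^*\mathcal O(1)\cong L$. For $\zeta\in Z$ we have $y(\zeta)\in\hat T_{g(\zeta)}=\hat T_{f(\zeta)}$. Since $Z$ is reduced,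
$$A(x)y=0,\qquad A(x)x=0.\tag{2}$$

## Eliminating the Euler solution with a hyperplane

**Step 2: a combination of $x$ and $y$ that vanishes exactly when $f=g$.** The equation $A(x)v=0$ always has the solution $v=x$, so we want to divide it out. We do this by restricting to a hyperplane of $V$.

Let $\xi\in V^*$ be such that $X\cap\{\xi=0\}$ is (as a scheme) smooth of dimension $n-1$. Call such $\xi$ *admissible*. By Bertini the admissible $\xi$ contain a dense open subset of $V^*$. Put $V'=\ker\xi$ and $A'=A|_{V'}$; after choosing a basis of $V'$ this is a $c\times N$ matrix over $R$ with $j$-th row of degree $e_j$.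

**Lemma 5.** For admissible $\xi$, the matrix $A'(x)$ has rank $c$ at *every* $x\in X$. Hence the ideal $I_c(A')\subset R$ of maximal minors is $\mathfrak m$-primary.

*Proof.* Otherwise some nonzero vector in the row space of $A(x)$ vanishes on $V'$, so it is proportional to $\xi$. Then $\hat T_x\subset\ker\xi=V'$. In particular $x\in V'$, so $x$ lies on the hyperplane $\{\xi=0\}$ and this hyperplane contains $\mathbb T_xX$. So $X\cap\{\xi=0\}$ is singular at $x$, a contradiction. The ideal $I_c(A')$ is homogeneous, generated in degree $e>0$, and has no zero on $X$; so it is $\mathfrak m$-primary. $\square$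

In the situation of Lemma 4 put
$$u=\xi(y)\,x-\xi(x)\,y .\tag{3}$$
Then $\xi(u)=0$, so $u\in V'\otimes D_2$, and by (2)
$$A'(x)u=0 .\tag{4}$$
If $u=0$ we win. Indeed $\xi(x)\ne0$ in $D$, because $f$ is surjective and $X\not\subset\{\xi=0\}$. So $y=\frac{\xi(y)}{\xi(x)}x$ on the dense open set $\{\xi(x)\ne0\}$. There $f=g$, so $f=g$ everywhere, a contradiction. The whole question is now: *can a system $A'(x)u=0$ have a nonzero solution $u$ of degree $2$ on $Z$?*

For curves the answer is immediate when $e\ge3$. The bundle $T'=\ker(A':V'\otimes\mathcal O_X\to\bigoplus\mathcal O_X(e_j))$ has rank $N-c=n$ and determinant $\mathcal O_X(-e)$. If $n=1$, then $T'=\mathcal O_X(-e)$ and $u$ is a section of $f^*T'\otimes L^2=L^{2-e}$, of negative degree, so $u=0$.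

## Where Cohen–Macaulayness runs out

For $n\ge2$ the bundle $f^*T'\otimes L^2$ has rank $n$ and determinant $L^{2n-e}$. For $n=2$, $e=3$ this is $L$ itself, so a degree count gives nothing. One needs the structure of the solutions of $A'v=0$. Over $R$ this is classical.

**Theorem 6 (Buchsbaum–Rim).** Let $B$ be a $c\times N$ matrix over a Noetherian ring $R$, with $N>c$, whose ideal $I_c(B)$ of maximal minors has grade $N-c+1$. Then the sequence
$$\Lambda^{c+1}R^N\longrightarrow R^N\xrightarrow{\ B\ }R^c$$
is exact, where the first map sends $e_I$ with $|I|=c+1$ to $\sum_{i\in I}\pm(\text{minor of }B\text{ on the columns }I\setminus i)\,e_i$.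

(Buchsbaum–Rim, *A generalized Koszul complex II*, Trans. AMS 111 (1964); Eisenbud, *Commutative Algebra*, Thm. A2.10.) For $c=1$ this is the familiar Koszul statement: if $B=(a_1,\dots,a_N)$ generates an ideal of grade $N$, the relations $\sum v_ia_i=0$ are generated by the obvious ones $a_je_i-a_ie_j$.

So the first plan is this. The $c\times c$ minors of $A'$ have degree $e$, and $I_c(A')$ has grade $n+1=N-c+1$ in $R$. Therefore a solution of $A'v=0$ with entries in $R$ is a combination of vectors with entries of degree $e$, and one of degree $2<e$ is zero. If $u$ had entries in $R$, the case $e\ge3$ would be finished.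

But $u$ has entries in $D$. To run the plan there we would need $I_c(A')$ to have grade $n+1$ on the $R$-module $D$, that is, $D$ Cohen–Macaulay; and $D$ is merely a finite $R$-module. Here is a case in which the exactness really fails. Let $E$ be an elliptic curve, $Z=E\times E$, and $L=\mathcal N\boxtimes\mathcal N$ with $\deg\mathcal N=3$. Then $L$ is very ample, and three general sections $x_0,x_1,x_2$ of $L$ have no common zero, so they define a finite surjective map $Z\to\mathbb P^2$. For this illustration put $\mathbb P^2$ in the role of $X$, so $R=k[x_0,x_1,x_2]$. The Koszul complex of $x_0,x_1,x_2$ is exact on $Z$. If $\mathcal K=\ker\big(\mathcal O_Z^3\xrightarrow{(x_0,x_1,x_2)}L\big)$, it gives $0\to\mathcal O_Z\to L^{\oplus3}\to\mathcal K\otimes L^2\to0$, hence an exact sequence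
$$D_1^{\,3}\to\{v\in D_2^{\,3}:\textstyle\sum x_iv_i=0\}\to H^1(Z,\mathcal O_Z)\to H^1(Z,L)^3 .$$
By Künneth, $H^1(Z,L)=0$ and $H^1(Z,\mathcal O_Z)$ has dimension $2$. So there are relations in degree $2$ that are not combinations of the obvious ones. Exactness over $D$ is false. In this example, however, the extra relations are not of *lower* degree than the obvious ones, which have degree $1$. It is only the degree bound that we must save.

## Frobenius makes the denominator negligible

**Step 3: comparing $D$ with a free $R$-module.** The purpose is to transport relations over $D$ to relations over $R$, at a fixed cost in degree.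

Since $D$ is spanned by homogeneous elements, choose homogeneous $\delta_1,\dots,\delta_b\in D$ forming a basis of $D\otimes_R\mathrm{Frac}\,R$, and let $G=\bigoplus_lR\delta_l\subset D$, a free graded module. Take finitely many homogeneous generators of the $R$-module $D$. For each generator $w$ the set $\{a\in R:aw\in G\}$ is a nonzero ideal, and it is homogeneous because $G$ is graded; so it contains a nonzero homogeneous element. Let $h\in R$ be the product of these elements. Then $h\ne0$ is homogeneous and
$$hD\subset G .\tag{5}$$

If we multiply $v$ by $h$ at once and expand $hv$ in the basis $\delta_l$, we obtain relations over $R$ whose degree is larger by up to $\deg h$, and the comparison with $e$ is lost. The idea is to raise the equation to the $q$-th power *first*. This multiplies the degree of $v$ and the degree of the minors by $q$, so their difference becomes at least $q$. Only then multiply by $h$, whose degree does not depend on $q$. For a matrix or vector, let $(\cdot)^{[q]}$ mean raising all entries to the $q$-th power, $q$ a power of $p$.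

**Proposition 7.** Let $f:Z\to X$ and $D$ be as in the definition above and $\xi$ admissible. Let $v\in V'\otimes D_r$ with $A'(x)v=0$ and $0\le r<e$. Then $v=0$.

*Proof.* Raising $A'v=0$ to the $q$-th power gives $A'^{[q]}v^{[q]}=0$, because Frobenius is a ring homomorphism. Hence $A'^{[q]}(hv^{[q]})=0$, and by (5) $hv^{[q]}\in G^N$. Write $hv^{[q]}=\sum_lv_l\delta_l$ with $v_l\in R^N$. The entries of $A'^{[q]}$ are in $R$ and the $\delta_l$ are independent over $R$, so
$$A'^{[q]}v_l=0\quad\text{for every }l,$$
and the coordinates of $v_l$ are homogeneous of degree $qr+\deg h-\deg\delta_l$.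

The maximal minors of $A'^{[q]}$ are the $q$-th powers of those of $A'$. So $I_c(A'^{[q]})$ is $\mathfrak m$-primary, of grade $n+1=N-c+1$, and $N>c$ since $n\ge1$. By Theorem 6, $v_l$ is an $R$-combination of vectors whose entries are, up to sign, minors of $A'^{[q]}$ or zero. These minors are homogeneous of degree $\sum_jqe_j=qe$. Therefore $v_l=0$ as soon as
$$qr+\deg h-\deg\delta_l<qe .$$
As $r\le e-1$ and $\deg\delta_l\ge0$, this holds for $q>\deg h$. Fix one such $q$. Then $hv^{[q]}=0$, and since $D$ is a domain, $v=0$. $\square$

**Step 4: Theorem 1 for $e\ge3$.** Suppose $\gamma$ is not purely inseparable and take $f,g$ from Lemma 4. The vector $u$ of (3) lies in $V'\otimes D_2$ and satisfies (4). Proposition 7 with $r=2<e$ gives $u=0$, and we saw that this forces $f=g$, a contradiction. So Theorem 1 holds for $e\ge3$.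

By Propositions 2 and 3, what is left is a smooth cubic hypersurface of dimension $n\ge2$.

## Cubic hypersurfaces: relations of degree exactly $e$

Let $c=1$, $d=3$, $F=F_1$, $F_i=\partial_iF$, $N=n+1\ge3$, so $e=2$. Proposition 7 cannot be extended to $r=e$: in coordinates with $\xi=X_0$ we have $A'=(F_1,\dots,F_N)$, and $v=(F_2,-F_1,0,\dots,0)$ is a nonzero relation of degree $2$. What we can hope is that $u$ is a combination of such obvious relations *with constant coefficients*. Then $u$ has entries in $R$, although $y$ was only known to have entries in $D$. From this we shall deduce that $y$ is a linear function of $x$, and finish by linear algebra.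

Suppose $\gamma$ is not purely inseparable. Keep $Z,f,g,x,y,D$ from Lemma 4, and $\delta_l,h$ from Step 3. Put $K=\mathrm{Frac}\,D$, a finitely generated field over $k$.

**Step 5: independence over $q$-th powers.** In the borderline degree the coefficients will be elements of the space $D_{\deg h}$, whose dimension is finite and independent of $q$. To separate them we need the following.

**Lemma 8.** If $\varepsilon_1,\dots,\varepsilon_t\in K$ are linearly independent over $k$, they are linearly independent over $K^q$ for all large powers $q$ of $p$.

For instance, in $K=k(t)$ the elements $1,t^p$ are dependent over $K^p=k(t^p)$ but independent over $K^{p^2}=k(t^{p^2})$. So "large" is needed.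

*Proof.* First, $\bigcap_qK^q=k$. The inclusion $\supset$ holds because $k$ is perfect. Let $a\in\bigcap_qK^q$ with $a\notin k$. Then $a$ is transcendental over $k$ and $k(a^{1/q})\subset K$ for all $q$, with $[k(a^{1/q}):k(a)]=q$. But the algebraic closure of $k(a)$ in the finitely generated field $K$ is finite over $k(a)$, a contradiction.

The fields $K^q$ decrease as $q$ grows, so independence over one $K^q$ persists for larger $q$. If the lemma fails, $\varepsilon_1,\dots,\varepsilon_t$ are dependent over $K^q$ for all $q$. Choose a minimal subset with this property, say $\varepsilon_1,\dots,\varepsilon_m$. All its proper subsets are independent over $K^{q_1}$ for some common $q_1$. For $q\ge q_1$ a nontrivial relation over $K^q$ among $\varepsilon_1,\dots,\varepsilon_m$ then has all coefficients nonzero, so we may normalize the coefficient of $\varepsilon_1$ to $1$. Two normalized relations over $K^{q_1}$ differ by a relation among $\varepsilon_2,\dots,\varepsilon_m$, so they are equal. Thus the unique normalized relation over $K^{q_1}$ has its coefficients in $K^q$ for every $q\ge q_1$, hence in $k$. This contradicts independence over $k$. $\square$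

**Step 6: $u$ descends to $R$.** The purpose is to run the proof of Proposition 7 in degree $r=e$ and keep track of what survives.

**Lemma 9.** For admissible $\xi$, the vector $u=\xi(y)x-\xi(x)y$ lies in $V\otimes R_2$.

*Proof.* Choose coordinates with $\xi=X_0$. Then $u=(0,u_1,\dots,u_N)$ and $A'=(F_1,\dots,F_N)$. By Lemma 5 these $N$ elements of degree $2$ generate an $\mathfrak m$-primary ideal of $R$, which is Cohen–Macaulay of dimension $n+1=N$. So they form a regular sequence, and so do their $q$-th powers. Raise (4) to the $q$-th power and multiply by $h$:
$$\sum_{i\ge1}(hu_i^q)F_i^q=0 .$$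
Write $hu_i^q=\sum_lv_{l,i}\delta_l$ with $v_{l,i}\in R$ of degree $2q+\deg h-\deg\delta_l$. Then $\sum_iv_{l,i}F_i^q=0$ for each $l$. By the Koszul case of Theorem 6, $v_{l,i}=\sum_j\eta_{l,ij}F_j^q$ with $\eta_{l,ij}\in R$ homogeneous of degree $\deg h-\deg\delta_l$ (zero if this is negative). With $\eta_{ij}=\sum_l\eta_{l,ij}\delta_l$ we obtain
$$hu_i^q=\sum_j\eta_{ij}F_j^q,\qquad \eta_{ij}\in D_{\deg h}.$$
The $\eta_{ij}$ depend on $q$, but the space $D_{\deg h}$ does not. Choose a $k$-basis $\varepsilon_1=h,\varepsilon_2,\dots,\varepsilon_t$ of it. Since $k$ is perfect, $\eta_{ij}=\sum_mc_{ijm}^q\varepsilon_m$ with $c_{ijm}\in k$. Hence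
$$\varepsilon_1u_i^q=\sum_m\varepsilon_m\Big(\sum_jc_{ijm}F_j\Big)^q .$$
All coefficients of the $\varepsilon_m$ here are in $K^q$. Take $q$ so large that Lemma 8 applies to $\varepsilon_1,\dots,\varepsilon_t$. (Strictly, elements of $D$ of different degrees all lie in $K$, and this is an equation in $K$.) Comparing coefficients of $\varepsilon_1$ gives $u_i^q=\big(\sum_jc_{ij1}F_j\big)^q$. In a domain of characteristic $p$ the $q$-th root is unique, so $u_i=\sum_jc_{ij1}F_j(x)\in R_2$. $\square$

**Step 7: $y$ is a linear function of $x$.** The purpose is to assemble the information from all $\xi$.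

**Lemma 10.** There is $M\in\mathrm{End}(V)$ with $y=Mx$.

*Proof.* The admissible forms contain a dense open subset of $V^*$, so they contain a basis $\xi_0,\dots,\xi_N$. Use the corresponding coordinates. Lemma 9 for $\xi_i$ says that $y_ix_j-x_iy_j\in R_2$ for all $j$. So
$$P:=y\wedge x=\sum_{i<j}(y_ix_j-x_iy_j)\,e_i\wedge e_j\ \in\ \Lambda^2V\otimes R_2 ,$$
and $P\wedge x=0$. The Koszul complex $(\Lambda^\bullet V\otimes R,\ \wedge x)$ of the generators $x_0,\dots,x_N$ of $\mathfrak m$ has zero cohomology in degrees less than $\operatorname{depth}R=n+1=N$. Since $2<N$, we get $P=v\wedge x$ with $v\in V\otimes R$, and taking the component of the right degree, $v\in V\otimes R_1$. (This is where $n\ge2$ is used.)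

Hence $(y-v)\wedge x=0$, so $y-v=\tau x$ with $\tau\in k(Z)$. Where $x_i\ne0$ we have $\tau=(y_i-v_i)/x_i$, a quotient of two sections of $L$ whose denominator does not vanish; and the $x_i$ have no common zero on $Z$. So $\tau$ is regular on $Z$, that is, $\tau\in H^0(Z,\mathcal O_Z)=k$. The entries of $v$ lie in $R_1=S_1$, so they are linear functions of $x$, and so are those of $y=v+\tau x$. $\square$

**Step 8: the partial derivatives of $F$ are independent.** The last step will produce a matrix annihilating $\nabla F$, and we must know that this matrix is zero.

**Lemma 11.** The partial derivatives of $F$ are linearly independent over $k$.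

*Proof.* A linear relation says that the derivative of $F$ in some direction vanishes. If there is one, then after a linear change of coordinates $\partial_0F=0$.

If $p\ne3$: the $N$ forms $F_1,\dots,F_N$ have a common zero $P\in\mathbb P^N$. Then $3F(P)=\sum_iP_iF_i(P)=0$, so $F(P)=0$ and $P$ is a singular point of $X$, a contradiction.

If $p=3$: the exponents of $X_0$ in $F$ are divisible by $3$, so $F=\lambda X_0^3+G(X_1,\dots,X_N)$. If $\lambda=0$, then $(1:0:\dots:0)$ is a singular point of $X$. Let $\lambda\ne0$. The $N$ forms $\partial_1G,\dots,\partial_NG$ of degree $2$ in $N$ variables satisfy $\sum_{i\ge1}X_i\,\partial_iG=3G=0$. If they had no common zero in $\mathbb P^{N-1}$, they would be a regular sequence in $k[X_1,\dots,X_N]$. The relation $(X_1,\dots,X_N)$ among them would then be a combination of Koszul relations, so $X_i\in(\partial_1G,\dots,\partial_NG)$, which is absurd by degree. So they have a common zero $P'$. Choose $P_0$ with $\lambda P_0^3=-G(P')$. At $(P_0:P')$ both $F$ and all its partial derivatives vanish, so this is a singular point of $X$, a contradiction. $\square$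

**Step 9: end of the proof for cubics.** The purpose is to show that $M$ is a scalar.

Since $\gamma f=\gamma g$, the nowhere vanishing sections $\nabla F(x)$ and $\nabla F(y)$ of $V^*\otimes L^2$ span the same line at each point of $Z$. So $\nabla F(y)=\kappa\nabla F(x)$, where $\kappa=\partial_iF(y)/\partial_iF(x)$ on the open set $\partial_iF(x)\ne0$. These sets cover $Z$ and the quotients agree on overlaps, so $\kappa$ is a nowhere vanishing regular function on $Z$, and $\kappa\in k^*$.

Insert $y=Mx$. The quadratic forms $\partial_iF(MX)-\kappa\,\partial_iF(X)$ become zero in $R\subset D$, so they lie in the ideal $(F)$, which starts in degree $3$. Hence they vanish identically: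
$$\nabla F(MX)=\kappa\nabla F(X).$$
Also $F(y)=0$ in $D$, because $g$ maps to $X$. So $F(MX)\in(F)$, and $F(MX)=\nu F(X)$ with $\nu\in k$. Differentiating this by the chain rule, $M^{T}\,\nabla F(MX)=\nu\nabla F(X)$. Together,
$$(\kappa M^{T}-\nu I)\,\nabla F(X)=0 .$$
Each row is a linear relation among the partial derivatives, so Lemma 11 gives $\kappa M^T=\nu I$. Thus $M$ is a scalar matrix. As $y=Mx$ is not zero, the scalar is nonzero and $f=g$, a contradiction. This finishes the last case, and Theorem 1 is proved. $\blacksquare$

## The degree of the Gauss map and a vanishing theorem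

**Corollary 12.** Let $X$ be as in Theorem 1, with $d=\prod_jd_j$. Then $\deg\gamma=p^r$ for some $r\geq0$ with $p^r\cdot\deg X'=d\,e^n$, where $\deg X'$ is the Plücker degree. In particular, if $p\nmid d\sum_j(d_j-1)$, then $\gamma$ is birational.

*Proof.* By Theorem 1, $\deg\gamma=[k(X):k(X')]$ is a power of $p$. By (1) and the projection formula, $\deg\gamma\cdot\deg X'=\int_Xc_1(\mathcal O_X(e))^n=d\,e^n$. If $p\nmid de$, then $p^r\mid de^n$ forces $p^r=1$. $\square$

For the hypersurface $\sum X_i^{q+1}=0$ of the first section, $d\,e^n=(q+1)q^n$ and $\deg\gamma=q^n$, so $\deg X'=q+1$.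

Proposition 7 was proved for surjective maps from arbitrary $Z$. This yields more.

**Theorem 13.** Let $X$ be a smooth complete intersection of dimension $n\ge1$ and degree $d\ge2$, with linear equations removed as above, and $p>0$. Let $Z$ be any integral projective variety (of any dimension), $f:Z\to X$ surjective, $L=f^*\mathcal O_X(1)$.

(a) $H^0(Z,f^*T_X\otimes L^t)=0$ for all $t\le e-3$, where $T_X$ is the tangent bundle.

(b) Let $g:Z\to\mathbb P^N$ be a morphism with $g(z)\in\mathbb T_{f(z)}X$ for all $z$ in a dense set, and $g^*\mathcal O(1)\cong L^b\otimes(\text{torsion})$ with $1\le b\le e-2$. Then $b=1$ and $g=f$.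

*Proof.* (a) The Euler sequence on $\mathbb P^N$, restricted to $X$, together with the map to the normal bundle $\bigoplus_j\mathcal O_X(d_j)$, gives $T_X\cong T(1)/\mathcal O_X\cdot x$. Let $\xi$ be admissible and $T'=\ker A'\subset V'\otimes\mathcal O_X$. The map
$$T(1)\to T'(2),\qquad v\mapsto\xi(v)x-\xi(x)v,$$
kills $x$, so it induces $\rho:T_X\to T'(2)$. This is injective on fibres where $\xi(x)\ne0$: if $\xi(v)x=\xi(x)v$, then $v$ is a multiple of $x$. Since $f^*T_X$ is locally free, $Z$ is integral and $f(Z)=X\not\subset\{\xi=0\}$, the map $f^*\rho$ is injective on sections. It sends $H^0(Z,f^*T_X\otimes L^t)$ into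
$$\{u\in V'\otimes H^0(Z,L^{t+2}):A'(x)u=0\}.$$
If $0\le t+2<e$, this is $0$ by Proposition 7. If $t+2=-m<0$, then $H^0(Z,L^{-m})=0$. Indeed, let $\sigma$ be a section of $L^{-m}$. Then $\sigma\cdot\xi(x)^m\in H^0(Z,\mathcal O_Z)=k$ vanishes somewhere, because $X\cap\{\xi=0\}\neq\emptyset$ and $f$ is surjective. So this product is $0$, and $\sigma=0$ because $\xi(x)\ne0$.

(b) The condition $g(z)\in\mathbb T_{f(z)}X$ is closed, so it holds for all $z\in Z$. As in the proof of Lemma 4, pass to a finite surjective cover of $Z$, again integral and projective, on which the torsion bundle becomes trivial. Now $g$ gives $y\in V\otimes D_b$ with $A(x)y=0$. So $u=\xi(y)x-\xi(x)y\in V'\otimes D_{b+1}$ satisfies $A'(x)u=0$ with $b+1<e$. By Proposition 7, $u=0$. So $y$ is proportional to $x$, and $g=f$ on the cover, hence on $Z$. Then $L\cong L^b\otimes(\text{torsion})$, so $L^{b-1}$ is torsion. Since $L$ has positive degree on any curve not contracted by $f$, and such curves exist because $\dim X\geq1$, we get $b=1$. $\square$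

If $e\ge3$, taking $t=0$ gives $H^0(Z,f^*T_X)=0$ for every such $f$. This includes all Frobenius pullbacks, $H^0(X,\mathrm{Fr}^{r*}T_X)=0$, where $\mathrm{Fr}$ is the Frobenius morphism. It also says that surjective morphisms $Z\to X$ are infinitesimally rigid, since $H^0(Z,f^*T_X)$ is the space of first-order deformations of $f$ with $Z$ and $X$ fixed. The bound in (a) is sharp for $n=1$: the canonical bundle is $\mathcal O_X(\sum d_j-N-1)=\mathcal O_X(e-n-1)$, so for $n=1$ we have $T_X=\mathcal O_X(2-e)$ and $H^0(X,T_X(e-2))=k\ne0$.

## Smoothness and complete intersection are both needed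

Both hypotheses are necessary, in every dimension $n\ge1$ and every characteristic $p>0$. Let $m\ge2$ be prime to $p$ and $U=k^{n+1}$.

*Smooth, not a complete intersection.* Let $X\cong\mathbb P^n$ be the image of
$$x\mapsto x\otimes w(x)\in\mathbb P(U\otimes U),\qquad w(x)=(x_0^{pm},\dots,x_n^{pm}).$$
This map is the graph of the morphism $x\mapsto w(x)$ from $\mathbb P^n$ to itself, followed by the Segre embedding. So it is a closed immersion. The hyperplane bundle pulls back to $\mathcal O(1+pm)$, so $\deg X=(1+pm)^n$. Since $dw=0$, the derivative of $x\mapsto x\otimes w(x)$ in the direction $v$ is $v\otimes w(x)$. These vectors fill $U\otimes w(x)$, of dimension $n+1$, so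
$$\hat T=U\otimes w(x)$$
is the affine tangent space at the point given by $x$. The map $[w]\mapsto U\otimes w$ from $\mathbb P^n$ to the Grassmannian is an immersion, because after normalizing $w_0=1$ the $w_j$ can be read off in a standard chart. So $k(X)/k(X')$ is
$$k(t_1,\dots,t_n)\,/\,k(t_1^{pm},\dots,t_n^{pm}),$$
where $k(t_1,\dots,t_n)$ is purely inseparable over $k(t_1^p,\dots,t_n^p)$, and the latter is separable of degree $m^n$ over $k(t_1^{pm},\dots,t_n^{pm})$. The separable degree is $m^n>1$. By Theorem 1, $X$ is not a complete intersection.

*A complete intersection, not smooth.* Project this $X$ to a hypersurface $X_1\subset\mathbb P^{n+1}$ from a suitable linear center disjoint from $X$, so that $\pi:X\to X_1$ is birational (Hartshorne, *Algebraic Geometry*, Ex. I.4.9, iterated). Let $\Pi$ be the linear map inducing $\pi$. Over the open set where $\pi$ is an isomorphism, $\Pi$ is also an isomorphism between the punctured affine cones, since $\pi^*\mathcal O(1)=\mathcal O(1)$. So at a general point $\Pi$ maps $\hat T_xX$ isomorphically onto $\hat T_{\pi(x)}X_1$. Thus the tangent space of $X_1$ at $\pi(x)$ is determined by that of $X$ at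 $x$: the rational map $\gamma_{X_1}\circ\pi$ factors through $\gamma_X$. As $\pi$ is birational, the separable degree of $\gamma_{X_1}$ is at least that of $\gamma_X$, so at least $m^n>1$. Since $X_1$ is a hypersurface of degree $(1+pm)^n\ge2$, it is a complete intersection, and by Theorem 1 it is singular.
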